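# Self-extensions of the unit object in $\mathrm{Ver}_{2^{n+1}}$

Throughout, $k$ is an algebraically closed field of characteristic $2$ and $G=SL(2,k)$, with natural module $V$ of basis $e_1,e_2$. Modules are finite dimensional. Signs never matter, because $-1=1$ in $k$. The symmetric tensor categories $\mathrm{Ver}_{2^n}$ are built from tilting modules of $G$, and the problem is to compute the graded ring $\mathrm{Ext}^*(\mathbb 1,\mathbb 1)$ of each of them. A conjecture stated in "Some Exotic Tensor Categories In Prime Characteristic" (https://www.icms.org.uk/Dave%20Benson.pdf) predicts the answer. We prove that the prediction is correct.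

## 1. The category $\mathrm{Ver}_4$ by hand

**Tilting modules.** Put $T_0=k$, $T_1=V$. For $n\ge2$ the module $T_{n-1}\otimes V$ has a unique indecomposable summand not isomorphic to any $T_i$ with $i<n$, and this summand is $T_n$. Thus $V^{\otimes n}=T_n\oplus(\text{smaller})$. By induction $T_n$ has highest weight $n$, and every summand of a tensor power of $V$ is a direct sum of modules $T_i$. So an indecomposable summand of some $V^{\otimes m}$ with highest weight $n$ is $T_n$. Let $\mathcal T$ be the category of finite direct sums of the $T_i$. It is symmetric monoidal. It also has duals: $V$ is self-dual, so the dual of a summand of $V^{\otimes m}$ is again one. The weights of $T_i$ all have the parity of $i$, so there are no nonzero maps $T_i\to T_j$ for $i\not\equiv j \pmod 2$.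

**The quotients.** The following fact is known: if $j\ge 2^n-1$, then $T_i\otimes T_j$ is a sum of modules $T_\ell$ with $\ell\ge2^n-1$. Hence the morphisms that factor through a sum of such $T_j$ form a tensor ideal $\mathcal I_n$ of $\mathcal T$. Put $\overline{\mathcal T}_n=\mathcal T/\mathcal I_n$. Every object of it is a sum of images of $T_i$ with $0\le i\le2^n-2$. The identity of such a $T_i$ is not in $\mathcal I_n$: otherwise $T_i$ would be a summand of a sum of $T_j$ with $j\ge2^n-1$, against Krull–Schmidt.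

**The category $C_n=\mathrm{Ver}_{2^n}$.** Let $T=\bigoplus_{i=2^{n-1}-1}^{2^n-2}T_i$ and $A=\mathrm{End}_{\overline{\mathcal T}_n}(T)^{\mathrm{op}}$. Then $\mathrm{Ver}_{2^n}=\mathrm{mod}(A)$, and $F(X)=\mathrm{Hom}_{\overline{\mathcal T}_n}(T,X)$ is a functor $\overline{\mathcal T}_n\to\mathrm{mod}(A)$. The indecomposable projectives are the $F(T_j)$ with $2^{n-1}-1\le j\le2^n-2$, and the unit object is $\mathbb 1=\mathbb 1_n=F(T_0)$. The tensor product of modules is defined through projective resolutions, starting from $F(X)\otimes F(Y)=F(X\otimes Y)$ on projectives. We shall only need the abelian category, the object $\mathbb 1$, and the action of tilting modules on $C_n$, which is constructed below. Put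
$$R_n=\mathrm{Ext}^*_{C_n}(\mathbb 1_n,\mathbb 1_n)$$
with the Yoneda product.

For $n=1$ only $T_0$ occurs, $A=k$, $C_1=\mathrm{Vec}$ and $R_1=k$. The first case with content is $C_2=\mathrm{Ver}_4$, where $T=T_1\oplus T_2$.

**Cup and cap.** Let $\cap:V\otimes V\to k$ be the symplectic form with $\cap(e_1,e_2)=1$. It is symmetric, since $\operatorname{char}k=2$. Let $\cup:k\to V\otimes V$, $\cup(1)=\sum_i a_i\otimes b_i=e_1\otimes e_2+e_2\otimes e_1$. One checks on $e_1,e_2$ that
$$(\cap\otimes1)(1\otimes\cup)=1_V=(1\otimes\cap)(\cup\otimes1),\qquad \cap\cup=2=0.\tag{1}$$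
The first identity reads $\sum_i\cap(v,a_i)b_i=v$, and the second $\sum_ia_i\cap(b_i,v)=v$. Put
$$W=V\otimes V,\qquad u=\cup\cap:W\to W,\qquad u^2=\cup(\cap\cup)\cap=0 .$$
Since $V\cong V^*$ is simple, $\mathrm{Hom}_G(W,k)=k\cap$ and $\mathrm{Hom}_G(k,W)=k\cup$. As $\cap\cup=0$, the module $k$ is not a summand of $W$, and $V$ is not a summand by parity. Hence $W=T_2$.

**Endomorphisms of $W$.** We have $\operatorname{im}\cup\subset\ker\cap\subset W$. The weights of $W$ are $2,0,0,-2$, so $\ker\cap/\operatorname{im}\cup$ has weights $\pm2$. It is therefore the simple module $L(2)=V^{(1)}$, that is, $V$ with each matrix acting through its entrywise square. Next, $\mathrm{Hom}_G(W,V^{(1)})=\mathrm{Hom}_G(V,V\otimes V^{(1)})=0$. Indeed a map $V\to V\otimes V^{(1)}$ sends $e_1$ to a weight-$1$ vector $c\,e_2\otimes e_1$. Applying the unipotent element $e_1\mapsto e_1$, $e_2\mapsto e_2+te_1$ adds $ct\,e_1\otimes e_1$, while $e_1$ is fixed, so $c=0$. Then $e_1\mapsto0$, and the map is zero because $V$ is simple. Left exactness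 along the filtration gives $\dim\mathrm{End}_G(W)\le1+0+1$, so $\mathrm{End}_G(W)=k1\oplus ku$.

**Nothing here dies modulo $\mathcal I_2$.** If $\cap\in\mathcal I_2$, then $1_V=(\cap\otimes1)(1\otimes\cup)\in\mathcal I_2$, which is false. If $u\in\mathcal I_2$, then $(1_V\otimes u)(\cup\otimes1_V)\in\mathcal I_2$. This map is $v\mapsto\sum a_i\cap(b_i,v)\otimes\cup(1)=v\otimes\cup(1)$, and composing with $\cap\otimes1_V$ gives $1_V\in\mathcal I_2$, which is false. Finally, $a1+bu$ with $a\ne0$ is invertible, so it is not in $\mathcal I_2$.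

So, using parity, $A\cong k\times k[u]/(u^2)$. The unit $\mathbb 1=\mathrm{Hom}(T_1\oplus T_2,k)=k\cap$ is one-dimensional and lives on the second factor, with $u$ acting by $\cap u=\cap\cup\cap=0$. Write $D=k[u]/(u^2)$, and let $x\in\mathrm{Ext}^1_D(k,k)$ be the class of $0\to k\to D\to k\to0$. Since $D$ is projective and $\mathrm{Hom}(k,k)\to\mathrm{Hom}(D,k)$ is bijective, the long exact sequence shows that right multiplication by $x$ is an isomorphism $\mathrm{Ext}^m(k,k)\to\mathrm{Ext}^{m+1}(k,k)$ for all $m\ge0$. Therefore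
$$R_2=\mathrm{Ext}^*_{\mathrm{Ver}_4}(\mathbb 1,\mathbb 1)=k[x],\qquad \deg x=1 .$$

What changes for $\mathrm{Ver}_8$, $\mathrm{Ver}_{16}$, and so on?

## 2. The general statement, and where the guess $R_{n+1}=R_n[x]$ breaks

**Definition (the rings $\mathcal E_n(2)$).** Grade $k[x_1,\dots,x_n]$ by $\mathbb Z[\frac12]$ with $\deg x_i=\frac{2^i-1}{2^i}$, so $\deg x_1=\frac12$, $\deg x_2=\frac34$, $\deg x_3=\frac78$. Then $\mathcal E_n(2)$ is the subalgebra spanned by the elements of integer degree, graded by degree.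

For $n=1$ this is $k[x_1^2]$ with $\deg x_1^2=1$, which matches $R_2$. For $n=2$ it is $k[\mathsf u,\mathsf v,\mathsf w]/(\mathsf u\mathsf w-\mathsf v^2)$ with $\mathsf u=x_1^2$, $\mathsf v=x_1x_2^2$, $\mathsf w=x_2^4$ of degrees $1,2,3$. It is known that $\mathcal E_n(2)$ is a Gorenstein integral domain with homogeneous system of parameters $x_1^2,x_2^4,\dots,x_n^{2^n}$.

**Theorem 1.** For every $n\ge1$, $\mathrm{Ext}^*_{\mathrm{Ver}_{2^{n+1}}}(\mathbb 1,\mathbb 1)\cong\mathcal E_n(2)$ as graded $k$-algebras. More precisely, there is an injective graded algebra map $R_{n+1}\to k[t_1,\dots,t_n]$ (all $\deg t_i=1$) whose image is spanned by the monomials $t^b$ with $b_{i+1}\le2b_i$ for $1\le i<n$. This monoid algebra is identified with $\mathcal E_n(2)$ by $t^b\leftrightarrow x^a$, where $a_i=2b_i-b_{i+1}$ for $i<n$ and $a_n=2b_n$.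

For $n=2$ the condition is $b_2\le2b_1$. The monomials $t_1,\ t_1t_2,\ t_1t_2^2$ go to $x_1^2,\ x_1x_2^2,\ x_2^4$, that is, to $\mathsf u,\mathsf v,\mathsf w$.

**A natural guess.** We shall see that $T_{2a+2}\cong W\otimes T_a^{(1)}$, where $(1)$ is the Frobenius twist. So the even objects at level $n+1$ are the $W\otimes X^{(1)}$ with $X$ at level $n$. Since $\mathrm{End}_G(W)=k[u]/(u^2)$, one hopes that the even half of $C_{n+1}$ consists of objects of $C_n$ with an endomorphism $u$ of square zero. That would give $R_{n+1}=R_n[x]$, by the argument of Section 1.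

This is wrong already for $n=2$: it predicts $\dim\mathrm{Ext}^1=2$, while the true value is $1$ (Example 6 below). The step that fails is the use of $\mathrm{End}_G(W)$. Maps $W\otimes X^{(1)}\to W\otimes Y^{(1)}$ are governed by the $G$-module $\mathrm{End}_{G_1}(W)$, where $G_1$ is the Frobenius kernel. This module has dimension $4$, and besides $1$ and $u$ it contains a copy of $V$ (twisted), which has no $G$-invariants but does contribute when $X\ne Y$. For $n=1$ this extra piece was invisible because $V\in\mathcal I_1$.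

**How to use the guess anyway.** The correct algebra is a graded commutative algebra $\Lambda=k\oplus V\oplus ku$ containing $D=k\oplus ku$. Restriction from $\Lambda$ to $D$ gives a ring map $\rho:R_{n+1}\to R_n[x]$. We show that it is injective and find its image. The tool is a Koszul resolution of $\mathbb 1$ over $\Lambda$ that splits $\mathrm{Ext}$ by weight, and the resolution at level $n$ is built from the one at level $n-1$.

## 3. The algebra $\Lambda$ of $G_1$-endomorphisms of $V\otimes V$

**Frobenius.** $\mathrm{Fr}:G\to G$ squares matrix entries. It is faithfully flat with kernel $G_1$. Put $X^{(1)}=\mathrm{Fr}^*X$, which has the same underlying vector space (for example $V^{(1)}$ has weights $\pm2$). The functor $X\mapsto X^{(1)}$ is $k$-linear and identifies $\mathrm{Rep}\,G$ with the $G$-modules on which $G_1$ acts trivially. For $G$-modules $M,N$ the space $\mathrm{Hom}_{G_1}(M,N)$ is a $G$-module with trivial $G_1$-action, and its $G$-invariants are $\mathrm{Hom}_G(M,N)$.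

**$G_1$-modules.** These are the modules over the restricted enveloping algebra of $\mathfrak{sl}_2$. It has dimension $8$, generators $e,f,h$ and relations $e^2=f^2=0$, $h^2=h$, $ef+fe=h$, with $h$ central because $[h,e]=2e=0$ and likewise $[h,f]=0$. The block $h=1$ is the $4$-dimensional algebra with $e^2=f^2=0$, $ef+fe=1$, which is $M_2(k)$. On $V$ we have $h=\mathrm{diag}(1,-1)=1$, so $V$ is its simple module. Hence $V$ is a simple projective $G_1$-module, $\mathrm{End}_{G_1}(V)=k$, and every $G_1$-module with $h=1$ is a direct sum of copies of $V$. It follows that $W=V\otimes V$ is $G_1$-projective and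
$$\mathrm{Hom}_{G_1}(W,k)=\mathrm{Hom}_{G_1}(V,V^*)=k\cap,\qquad \mathrm{Hom}_{G_1}(k,W)=k\cup .$$

**Definition.** $\Lambda$ is the algebra in $\mathrm{Rep}\,G$ with $\Lambda^{(1)}=\mathrm{End}_{G_1}(W)$.

**Proposition 2.** With $u=\cup\cap$ and a suitable $G$-embedding $V\to\Lambda$,
$$\Lambda=k\oplus V\oplus ku,\qquad v\cdot w=\cap(v,w)\,u,\qquad uV=Vu=u^2=0.\tag{2}$$
In particular $\Lambda$ is commutative, and it is graded with $k,V,ku$ in weights $0,1,2$.

*Proof.*

**Step 1: the underlying $G$-module.** This step finds the size of $\Lambda$. The functor $\mathrm{Hom}_{G_1}(W,-)$ is exact. Apply it to the filtration of $W$ with factors $k,V^{(1)},k$. It gives $k$, $\mathrm{Hom}_{G_1}(W,k)\otimes V^{(1)}=V^{(1)}$, and $k$. So $\Lambda$ has a filtration with factors $k,V,k$. The center $\mu_2$ of $G$ splits $\Lambda$ by parity of weights: $\Lambda=\Lambda_{ev}\oplus\Lambda_{odd}$ with $\dim\Lambda_{ev}=2$ and $\Lambda_{odd}\cong V$. Write $v\mapsto f_v$ for an isomorphism $V\to\Lambda_{odd}$. The elements $1,u$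 are $G$-invariant, and they are independent since $u\ne0=u^2$. So $\Lambda_{ev}=k1\oplus ku$.

**Step 2: $u$ kills $\Lambda_{odd}$.** This step gives $uV=Vu=0$. The map $\Lambda_{odd}\to k$ sending $f$ to the coefficient of $\cap f\in\mathrm{Hom}_{G_1}(W,k)=k\cap$ is $G$-equivariant from a nontrivial simple module to a trivial one, so $\cap f=0$. In the same way $f\cup=0$. Hence $uf=\cup\cap f=0$ and $fu=f\cup\cap=0$.

**Step 3: products of odd elements are multiples of $u$.** The map $V\otimes V\to\Lambda_{ev}$, $v\otimes w\mapsto f_vf_w$, is $G$-equivariant to a trivial module, and $\mathrm{Hom}_G(V\otimes V,k)=k\cap$. So $f_vf_w=\cap(v,w)\,z$ with $z=a1+cu\in\Lambda_{ev}$. Choosing $\cap(v,w)=1$ we get $\cap z=\cap f_vf_w=0$ by Step 2. But $\cap z=a\cap+c\cap\cup\cap=a\cap$. So $a=0$ and $z=cu$.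

**Step 4: $c\ne0$.** This step excludes the degenerate product. We have
$$\mathrm{Hom}_{G_1}(W,\ker\cap)=\{f\in\Lambda:\cap f=0\}=\Lambda_{odd}\oplus ku .$$
Since $W$ is $G_1$-projective, this space surjects onto $\mathrm{Hom}_{G_1}(W,\ker\cap/\operatorname{im}\cup)=\{\cap\otimes z:z\in V^{(1)}\}$, and $u\mapsto0$. So the images $f_w(W)$ together cover $\ker\cap/\operatorname{im}\cup$, that is, $\sum_wf_w(W)+\operatorname{im}\cup=\ker\cap$. Suppose $c=0$. Then each $f_v$ kills all $f_w(W)$, and it kills $\operatorname{im}\cup$ by Step 2, so it kills $\ker\cap$. Hence $f_v=g\cap$ with $g\in\mathrm{Hom}_{G_1}(k,W)=k\cup$, so $f_v\in ku\subset\Lambda_{ev}$. This is impossible for $v\neq0$.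

**Step 5: normalization.** This step removes the constant. Replace $f_v$ by $c^{-1/2}f_v$. Then $f_vf_w=\cap(v,w)u$, which is (2). Commutativity holds because $\cap$ is symmetric. $\square$

Let $\varepsilon:\Lambda\to k$ be the augmentation, $\tau:\Lambda\to k$ the coefficient of $u$, and $D=k\oplus ku\subset\Lambda$. Since $\cap f_v=0$ and $\cap u=0$, we have $\cap\circ e=\varepsilon(e)\cap$ for all $e\in\Lambda$. As an object of $\mathcal T$, $\Lambda=T_0\oplus T_1\oplus T_0$.

**Hom spaces.** Let $X,Y\in\mathrm{Rep}\,G$. Taking $G_1$-invariants first and then $G$-invariants,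
$$\mathrm{Hom}_G(W\otimes X^{(1)},W\otimes Y^{(1)})=(\Lambda\otimes\mathrm{Hom}_k(X,Y))^G=\mathrm{Hom}_G(X,\Lambda\otimes Y).\tag{3}$$
Here $\sum e_i\otimes h_i$ acts by $t\otimes x\mapsto\sum e_i(t)\otimes h_i(x)$, and it corresponds to $x\mapsto\sum e_i\otimes h_i(x)$. The composite of $\sum e_i\otimes h_i$ followed by $\sum e'_j\otimes h'_j$ is $\sum e'_je_i\otimes h'_jh_i$. The composite of the $\Lambda$-linear extensions $\Lambda\otimes X\to\Lambda\otimes Y\to\Lambda\otimes Z$ sends $1\otimes x$ to $\sum e_ie'_j\otimes h'_jh_i(x)$. Since $\Lambda$ is commutative these agree, so (3) turns composition into composition of $\Lambda$-linear maps between free modules. Likewise, since $\mathrm{End}_{G_1}(V)=k$,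
$$\mathrm{Hom}_G(V\otimes X^{(1)},V\otimes Y^{(1)})=\mathrm{Hom}_G(X,Y).\tag{4}$$

**Lemma 3.** $T_{2a+1}\cong V\otimes T_a^{(1)}$ and $T_{2a+2}\cong W\otimes T_a^{(1)}$ for all $a\ge0$.

For example $T_3=V\otimes V^{(1)}$ and $T_4=W\otimes V^{(1)}$.

*Proof.* It suffices to show that the right-hand sides are indecomposable summands of tensor powers of $V$; their highest weights are clearly $2a+1$ and $2a+2$.

*Summands.* On $V\otimes W=V^{\otimes3}$ the element $h$ acts by $3=1$. So evaluation $V\otimes\mathrm{Hom}_{G_1}(V,V\otimes W)\to V\otimes W$ is an isomorphism of $G$-modules. Moreover $\mathrm{Hom}_{G_1}(V,V\otimes W)\cong\mathrm{Hom}_{G_1}(V\otimes V,W)=\Lambda^{(1)}$. Thus $V^{\otimes3}\cong V\otimes\Lambda^{(1)}$, and $V\otimes V^{(1)}$ is a summand of $V^{\otimes3}$. If $V\otimes(V^{\otimes a})^{(1)}$ is a summand of $V^{\otimes(2a+1)}$, then $V\otimes(V^{\otimes(a+1)})^{(1)}=(V\otimes V^{(1)})\otimes(V^{\otimes a})^{(1)}$ is a summand of $V^{\otimes3}\otimes(V^{\otimes a})^{(1)}=V^{\otimes2}\otimes\big(V\otimes(V^{\otimes a})^{(1)}\big)$,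 hence of $V^{\otimes(2a+3)}$. Tensoring with $V$ once more, $W\otimes(V^{\otimes a})^{(1)}$ is a summand of $V^{\otimes(2a+2)}$. As $T_a$ is a summand of $V^{\otimes a}$, both modules of the lemma are summands of tensor powers.

*Indecomposability.* By (4) the endomorphism ring of $V\otimes T_a^{(1)}$ is $\mathrm{End}_G(T_a)$. By (3) and parity that of $W\otimes T_a^{(1)}$ is $\mathrm{End}_G(T_a)\otimes k[u]/(u^2)$. Both are local. $\square$

## 4. The even half of $\mathrm{Ver}_{2^{n+1}}$ is $\Lambda\text{-mod}(\mathrm{Ver}_{2^n})$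

Let $\mathcal P_n\subset\overline{\mathcal T}_n$ be the full subcategory of sums of $T_j$ with $2^{n-1}-1\le j\le2^n-2$. Then $C_n$ is the category of finite-dimensional contravariant $k$-linear functors on $\mathcal P_n$. The Yoneda embedding identifies $\mathcal P_n$ with the projectives of $C_n$, and $\mathbb 1_n=\mathrm{Hom}_{\overline{\mathcal T}_n}(-,T_0)$.

**The action of $\overline{\mathcal T}_n$ on $C_n$.** Let $X\in\overline{\mathcal T}_n$. By the ideal property at level $n-1$ (for $n=1$ there is nothing to check), $X\otimes-$ maps $\mathcal P_n$ to itself. A $k$-linear functor $\mathcal P_n\to\mathcal P_n$ extends, uniquely up to unique isomorphism, to a right exact functor $C_n\to C_n$: on $M$ with projective presentation $P_1\to P_0\to M\to0$ take the cokernel of the image of $P_1\to P_0$. Natural transformations extend uniquely in the same way. Composites of right exact functors are right exact, so associativity and unit isomorphisms, and all identities between natural transformations, carry over.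 Thus $\overline{\mathcal T}_n$ acts monoidally on $C_n$. The evaluation and coevaluation of $X$ extend with their zigzag identities, so $X^*\otimes-$ is both left and right adjoint to $X\otimes-$. Hence $X\otimes-$ is exact, and it preserves projectives.

**Modules over $\Lambda$.** A $\Lambda$-module in $C_n$ is an object $M$ with an associative unital action $\Lambda\otimes M\to M$. Since $\Lambda\otimes-$ is exact, these form an abelian category $\Lambda\text{-mod}(C_n)$, with exact forgetful functor $U$ and exact left adjoint $\Lambda\otimes-$ of $U$. For $P\in\mathcal P_n$ the module $\Lambda\otimes P$ is projective, because $\mathrm{Hom}_\Lambda(\Lambda\otimes P,M)=\mathrm{Hom}(P,UM)$. These modules generate: compose $\Lambda\otimes P\to\Lambda\otimes UM$, for an epimorphism $P\to UM$, with the action map, which is an epimorphism because the unit of $\Lambda$ splits it in $C_n$. So $\Lambda\text{-mod}(C_n)$ is the category of finite-dimensional contravariant functors on its full subcategory $\{\Lambda\otimes P\}$.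 An object of $C_n$ becomes a $\Lambda$-module through $\varepsilon$.

For $C_1=\mathrm{Vec}$ the object $V$ acts by $0$, since $V\in\mathcal I_1$. So $\Lambda$ acts as $D$, and $\Lambda\text{-mod}(C_1)=D\text{-mod}$.

**Proposition 4.** Let $n\ge1$. Then $C_{n+1}=C_{n+1}^{ev}\oplus C_{n+1}^{odd}$, with $C_{n+1}^{odd}\simeq C_n$ via $V\otimes X^{(1)}\leftrightarrow X$ and $C_{n+1}^{ev}\simeq\Lambda\text{-mod}(C_n)$ via $W\otimes X^{(1)}\leftrightarrow\Lambda\otimes X$, for $X\in\mathcal P_n$. The object $\mathbb 1_{n+1}$ lies in $C_{n+1}^{ev}$ and corresponds to $\mathbb 1_n$ with $\Lambda$ acting through $\varepsilon$.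

*Proof.*

**Step 1: objects.** This step matches the indecomposable projectives. The integers in $[2^n-1,2^{n+1}-2]$ are exactly the $2a+1$ and $2a+2$ with $2^{n-1}-1\le a\le2^n-2$. By Lemma 3 the indecomposables of $\mathcal P_{n+1}$ are the $V\otimes T_a^{(1)}$ and $W\otimes T_a^{(1)}$ with $T_a\in\mathcal P_n$. There are no maps between odd and even ones, so $C_{n+1}$ splits.

**Step 2: morphisms between even objects.** Here we check that (3) respects the ideals. Suppose $W\otimes X^{(1)}\to W\otimes Y^{(1)}$ lies in $\mathcal I_{n+1}$. By parity it factors through a sum of even $T_j$ with $j\ge2^{n+1}$, that is, through $W\otimes Z^{(1)}$ with $Z$ a sum of $T_a$, $a\ge2^n-1$. Under (3) it becomes a composite $X\to\Lambda\otimes Z\to\Lambda\otimes Y$, and this lies in $\mathcal I_n$ since $\Lambda\otimes Z$ is again a sum of $T_\ell$ with $\ell\ge2^n-1$. Conversely, if $X\to\Lambda\otimes Y$ is a composite $X\xrightarrow{f}Z\xrightarrow{g}\Lambda\otimes Y$ with such a $Z$, then the corresponding map is $W\otimes f^{(1)}$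 followed by the map $W\otimes Z^{(1)}\to W\otimes Y^{(1)}$ given by $g$, so it lies in $\mathcal I_{n+1}$. Therefore
$$\mathrm{Hom}_{\overline{\mathcal T}_{n+1}}(W\otimes X^{(1)},W\otimes Y^{(1)})=\mathrm{Hom}_{\overline{\mathcal T}_n}(X,\Lambda\otimes Y)=\mathrm{Hom}_\Lambda(\Lambda\otimes X,\Lambda\otimes Y),$$
compatibly with composition. This gives $C_{n+1}^{ev}\simeq\Lambda\text{-mod}(C_n)$.

**Step 3: morphisms between odd objects.** The argument is the same with (4). An odd $T_j$ with $j\ge2^{n+1}-1$ is $V\otimes T_a^{(1)}$ with $a\ge2^n-1$, so $\mathcal I_{n+1}$ corresponds to $\mathcal I_n$.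

**Step 4: the unit.** This step identifies the functor $\mathbb 1_{n+1}=\mathrm{Hom}(-,T_0)$. It vanishes on odd objects by parity. On even ones, $\mathrm{Hom}_G(W\otimes X^{(1)},k)=\{\cap\otimes h:h\in\mathrm{Hom}_G(X,k)\}$. If $g:Z\to k$ and $f:X\to\Lambda\otimes Z$, then, because $\cap\circ e=\varepsilon(e)\cap$, composing $\cap\otimes g$ with the map given by $f$ yields $\cap\otimes h$ with $h=g(\varepsilon\otimes1)f$. Take $Z$ a sum of $T_a$ with $a\ge2^n-1$: if $\cap\otimes h\in\mathcal I_{n+1}$, then $h$ factors through $Z$, so $h\in\mathcal I_n$. Conversely, if $h=gf'$ with $f':X\to Z$, take $f=1\otimes f'$. So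
$$\mathrm{Hom}_{\overline{\mathcal T}_{n+1}}(W\otimes X^{(1)},T_0)=\mathrm{Hom}_{\overline{\mathcal T}_n}(X,T_0)=\mathrm{Hom}_{C_n}(X,\mathbb 1_n)=\mathrm{Hom}_\Lambda(\Lambda\otimes X,\mathbb 1_n).$$
This is natural in $\Lambda\otimes X$: the $\Lambda$-linear map $\varepsilon\otimes h:\Lambda\otimes Z\to\mathbb 1_n$ composed with the extension of $f:X\to\Lambda\otimes Z$ restricts on $X$ to $h(\varepsilon\otimes1)f$, the same formula. $\square$

So $R_{n+1}=\mathrm{Ext}^*_{\Lambda\text{-mod}(C_n)}(\mathbb 1,\mathbb 1)$ for $n\ge1$.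

## 5. How $V$ moves between the two halves

To iterate the recursion we must know the action of $V$ on $C_{n+1}$, and of $\cap$ in particular. By parity $V\otimes-$ exchanges the two halves.

**Lemma 5.** Let $n\ge1$. With the identifications of Proposition 4, for $N\in C_{n+1}^{odd}=C_n$ and $M\in C_{n+1}^{ev}=\Lambda\text{-mod}(C_n)$:

* (a) $V\otimes N=\Lambda\otimes N$ (the free module) and $V\otimes M=U(M)$;
* (b) $\cap:V\otimes V\otimes M=\Lambda\otimes U(M)\to M$ is the action map;
* (c) $\cap:V\otimes V\otimes N=U(\Lambda\otimes N)\to N$ is $\tau\otimes1$.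

*Proof.* Let $L:odd\to ev$ and $R:ev\to odd$ be the restrictions of $V\otimes-$.

**Step 1: (a) and (b).** The point is that adjunction determines $R$ from $L$. On projectives $V\otimes(V\otimes X^{(1)})=W\otimes X^{(1)}$, and a map $h:X\to Y$ induces $1_W\otimes h^{(1)}$, which corresponds to $1_\Lambda\otimes h$. So $L$ and $\Lambda\otimes-$ agree on projectives. Both are right exact, so $L=\Lambda\otimes-$. By (1), $L\dashv R$ with unit $\cup$ and counit $\cap$. The right adjoint of $\Lambda\otimes-$ is $U$, whose counit is the action map. By uniqueness of right adjoints $R\cong U$, compatibly with units and counits.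

**Step 2: the identification in (c) made explicit.** Take $N=X\in\mathcal P_n$. The isomorphism $U(\Lambda\otimes X)\cong RLX$ is characterized, for $Y\in\mathcal P_n$, by
$$\mathrm{Hom}(V\otimes Y^{(1)},V\otimes W\otimes X^{(1)})\cong\mathrm{Hom}(W\otimes Y^{(1)},W\otimes X^{(1)})\cong\mathrm{Hom}(Y,\Lambda\otimes X).$$
The first map is $f\mapsto(\cap\otimes1)(V\otimes f)$, with inverse $\varphi\mapsto(V\otimes\varphi)(\cup\otimes1)$. Take $Y=\Lambda\otimes X$. The identity of $\Lambda\otimes X$ corresponds to $\varphi:t\otimes e\otimes x\mapsto e(t)\otimes x$. So the identification is $\mu\otimes X^{(1)}$ with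
$$\mu:V\otimes\Lambda^{(1)}\to V\otimes W,\qquad\mu(v\otimes e)=\sum_ia_i\otimes e(b_i\otimes v).$$

**Step 3: computing the cap.** We evaluate $(\cap\otimes1)\mu:V\otimes\Lambda^{(1)}\to V$. It is a $G$-map, so by (4) it is $v\otimes e\mapsto g(e)v$ with $g\in\mathrm{Hom}_G(\Lambda,k)$. First, $g(V)=0$, as $V$ is simple and nontrivial. Next, $g(1)v=\sum_i\cap(a_i,b_i)v=2v=0$. Finally, since $u(b_i\otimes v)=\cap(b_i,v)\sum_la_l\otimes b_l$, both identities in (1) give
$$g(u)v=\sum_{i,l}\cap(b_i,v)\cap(a_i,a_l)b_l=\sum_i\cap(b_i,v)a_i=v .$$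
So $g=\tau$. This proves (c) for projective $N$. In general both sides are natural transformations between right exact functors that agree on projectives, so they agree. $\square$

**Example 6 ($\mathrm{Ver}_8$ as a quiver with relations).** Write $k[d]/(d^2)$ for the copy of $D$ that appears at level $1$. An object of $C_2$ is a pair consisting of a vector space $M_1$ (odd part) and a $k[d]/(d^2)$-module $M_0$ (even part). By Lemma 5, $V\otimes M$ has odd part $U(M_0)$ and even part $k[d]/(d^2)\otimes M_1$. A $\Lambda$-structure on $M$ is given by the action of $V$, that is, by linear maps $\alpha:M_0\to M_1$ and $\beta:M_1\to M_0$ (the latter extended $d$-linearly), and by the action of $u$. The relation $v\cdot w=\cap(v,w)u$ says, by Lemma 5(b) on $M_0$ and (c) on $M_1$, for $c\in k[d]/(d^2)$,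
$$c\,\beta\alpha(m)=u(cm)\quad(m\in M_0),\qquad \alpha(c\,\beta(m))=\tau(c)\,u(m)\quad(m\in M_1).$$
So $u=\beta\alpha$ on $M_0$, this commutes with $d$, $\alpha\beta=0$, and $u=\alpha d\beta$ on $M_1$. The conditions $uV=Vu=u^2=0$ then follow: for instance $\alpha d\beta\alpha=\alpha\beta\alpha d=0$, $\beta\alpha d\beta=d\beta\alpha\beta=0$ and $\alpha d\beta\,\alpha d\beta=\alpha\beta\alpha d\,d\beta=0$, and the remaining ones contain $\alpha\beta$ directly or after moving $d$ past $\beta\alpha$. Hence $C_3^{ev}$ is the category of representations of the quiver with vertices $0,1$, a loop $d$ at $0$, and arrows $\alpha:0\to1$, $\beta:1\to0$, with relations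
$$d^2=0,\qquad\alpha\beta=0,\qquad d\beta\alpha=\beta\alpha d .$$
All paths of length $4$ vanish, and $\mathbb 1_3$ is the simple module at vertex $0$. So $\mathrm{Ext}^1(\mathbb 1,\mathbb 1)$ has dimension $1$ (one loop at $0$), and $\mathrm{Ext}^2(\mathbb 1,\mathbb 1)$ has dimension $2$ (the minimal relations from $0$ to $0$ are $d^2$ and $d\beta\alpha+\beta\alpha d$; the second, of length $3$, is not a combination of longer consequences of the others, since the only length-$3$ consequence from $0$ to $0$ of the length-$2$ relations is $d^3$). The guess $R_3=R_2[x]$ fails in degree $1$, and $\mathcal E_2(2)$, with $\mathsf u$ in degree $1$ and $\mathsf u^2,\mathsf v$ in degree $2$, agrees.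

## 6. A Koszul resolution of $\mathbb 1$ that repeats after $2^n-1$ steps

Let $n\ge1$, $N=2^n$. For $\iota:K\to V\otimes K'$ in $C_n$ put $\iota^\sharp=(\cap\otimes1)(V\otimes\iota):V\otimes K\to K'$.

**Definition.** Koszul data in $C_n$ are objects $K_{-1}=0,\ K_0=\mathbb 1_n,\ K_1,\dots,K_{N-2},\ K_{N-1}=0$, an isomorphism $K_{N-2}\cong\mathbb 1_n$ and maps $\iota_i:K_i\to V\otimes K_{i-1}$ $(0\le i\le N-1)$ such that for $1\le m\le N-1$
$$0\to K_m\xrightarrow{\ \iota_m\ }V\otimes K_{m-1}\xrightarrow{\ \iota_{m-1}^\sharp\ }K_{m-2}\to0\quad\text{is exact.}\tag{5}$$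

For $n=1$, $N=2$: take $K_0=k$ with the identity isomorphism. As $V$ acts by zero, (5) for $m=1$ reads $0\to0\to0\to0\to0$.

**The complex attached to Koszul data.** Consider $\mathbb Z$-graded $\Lambda$-modules in $C_n$ with finitely many nonzero components, and put $Y\{w\}_i=Y_{i-w}$. Objects of $C_n$ are put in weight $0$, and a module concentrated in one weight has $\Lambda$ acting through $\varepsilon$. Let $\partial_i:\Lambda\otimes K_i\{i\}\to\Lambda\otimes K_{i-1}\{i-1\}$ $(1\le i\le N-2)$ be the $\Lambda$-linear extension of $\iota_i$, and $\partial_0:\Lambda\otimes K_0\to\mathbb 1$ the augmentation. Then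
$$0\to\mathbb 1\{N\}\to\Lambda\otimes K_{N-2}\{N-2\}\to\cdots\to\Lambda\otimes K_0\to\mathbb 1\to0\tag{6}$$
is exact, as we now check weight by weight. The weight $m$ strand of the $\Lambda\otimes K_i\{i\}$ is
$$K_m\to V\otimes K_{m-1}\to u\otimes K_{m-2}.$$
Its first map is $\iota_m$. Its second map is $\iota_{m-1}^\sharp$, because the product $V\otimes V\to ku$ is $\cap(\cdot,\cdot)u$. So for $1\le m\le N-1$ the strand is (5); in particular $\partial\partial=0$, since $\partial\partial$ is determined on the generators $K_m$. In weight $0$ there is $K_0\cong\mathbb 1$. In weight $N$ there is only $u\otimes K_{N-2}\cong\mathbb 1$ in position $N-2$. In other weights there is nothing.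

**Syzygies.** Put $\Omega^0=\mathbb 1$ and $\Omega^{i+1}=\ker\partial_i$. Then $\Omega^{N-1}=u\otimes K_{N-2}\cong\mathbb 1\{N\}$ and
$$0\to\Omega^{i+1}\to\Lambda\otimes K_i\{i\}\to\Omega^i\to0\qquad(0\le i\le N-2).\tag{7}$$
For $0\le i\le N-1$, $\Omega^i$ is $K_i$ in weight $i$ and $K_{i-1}$ in weight $i+1$. This is clear for $i=0$. For $i\ge1$ look at the kernel of $\partial_{i-1}$ on $\Lambda\otimes K_{i-1}\{i-1\}$. In weight $i-1$ the map is $\iota_{i-1}$ (or $K_0\cong\mathbb 1$ when $i=1$), which is injective. In weight $i$ the kernel of $\iota_{i-1}^\sharp$ is $\iota_i(K_i)$ by (5). In weight $i+1$ all of $u\otimes K_{i-1}$ is in the kernel. So the inclusion $\Omega^i\subset\Lambda\otimes K_{i-1}\{i-1\}$ is $\iota_i$ in weight $i$ and the identification with $u\otimes K_{i-1}$ in weight $i+1$. For $i\le N-2$ the surjection in (7) is the $\Lambda$-linear extension of the inclusion $K_i\subset\Omega^i$ of the weight $i$ part.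

**Lemma 7.** $C_n$ has Koszul data for all $n\ge1$. For $n\ge2$, with primes denoting the data of $C_{n-1}$ and $N'=N/2$, one may take
$$K_{2j}=\Omega'^j\in\Lambda\text{-mod}(C_{n-1})=C_n^{ev},\qquad K_{2j+1}=K'_j\in C_{n-1}=C_n^{odd}\qquad(0\le j\le N'-1).$$
Here $\iota_{2j}:\Omega'^j\hookrightarrow\Lambda\otimes K'_{j-1}=V\otimes K_{2j-1}$ is the inclusion for $j\ge1$, $\iota_0=0$, and $\iota_{2j+1}:K'_j\hookrightarrow U\Omega'^j=V\otimes K_{2j}$ is the inclusion of the weight $j$ part.

*Proof.* The case $n=1$ was done above. Let $n\ge2$, and forget the grading of the $\Omega'^j$.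

*The ends.* By Proposition 4, $K_0=\Omega'^0=\mathbb 1_n$. Next, $K_{N-2}=\Omega'^{N'-1}\cong\mathbb 1_n$ and $K_{N-1}=K'_{N'-1}=0$.

*The sharps.* By Lemma 5(a),(b), $\iota_{2j+1}^\sharp:\Lambda\otimes K'_j\to\Lambda\otimes U\Omega'^j\to\Omega'^j$ is the $\Lambda$-linear extension of $K'_j\subset\Omega'^j$; for $j\le N'-2$ this is the surjection in (7) for $C_{n-1}$. By Lemma 5(c), for $j\ge1$, $\iota_{2j}^\sharp:U\Omega'^j\to K'_{j-1}$ is the restriction of $\tau\otimes1$ to $\Omega'^j\subset\Lambda\otimes K'_{j-1}$, which is the projection to the weight $j+1$ part.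

*Exactness.* For $m=2j+1$ $(0\le j\le N'-1)$, (5) is the split sequence $0\to K'_j\to U\Omega'^j\to K'_{j-1}\to0$. For $m=2j$ $(1\le j\le N'-1)$ it is the sequence $0\to\Omega'^j\to\Lambda\otimes K'_{j-1}\to\Omega'^{j-1}\to0$ from (7) for $C_{n-1}$. $\square$

For $n=2$ this gives $K_0=\mathbb 1$, $K_1=k$ in $C_2^{odd}=\mathrm{Vec}$, $K_2=\Omega'^1\cong\mathbb 1$. The sequence (5) for $m=2$ is $0\to\mathbb 1\to D\to\mathbb 1\to0$, since $V\otimes K_1=\Lambda\otimes k=D$.

These data are used from now on.

## 7. Weights on $\mathrm{Ext}$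

For graded $\Lambda$-modules in $C_n$ put $\mathrm{Ext}^m(X,Y)_w=\mathrm{Ext}^m_{gr}(X,Y\{w\})$. Each $X$ has a resolution by finite sums of projectives $\Lambda\otimes P\{i\}$, and for these the ungraded $\mathrm{Hom}$ is the finite direct sum over $w$ of the graded $\mathrm{Hom}$'s to $Y\{w\}$. So the ungraded $\mathrm{Ext}^m(X,Y)$ is $\bigoplus_w\mathrm{Ext}^m(X,Y)_w$, and $R_{n+1}=\bigoplus_wR_{n+1,w}$ is a bigraded ring. Shifts are suppressed when we compose classes. Two facts are used constantly.

* **(F1)** $\mathrm{Ext}^m(\Lambda\otimes K\{i\},\mathbb 1)_w$ is $\mathrm{Ext}^m_{C_n}(K,\mathbb 1)$ if $w=i$, and $0$ otherwise. Indeed $K\mapsto\Lambda\otimes K\{i\}$ is exact, preserves projectives and is left adjoint to the exact functor $Y\mapsto Y_i$. For $w=i$ the isomorphism takes the weight $i$ component.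
* **(F2)** If $X$ lives in weights $\ge i$, then $\mathrm{Ext}(X,\mathbb 1)_w=0$ for $w<i$. Indeed $X$ has a resolution by sums of $\Lambda\otimes P\{i'\}$ with $i'\ge i$.

Let $\mathrm{infl}:C_n\to\Lambda\text{-mod}(C_n)$ be the exact inflation along $\varepsilon$. Let $\kappa_i\in\mathrm{Ext}^i_{gr}(\mathbb 1,\Omega^i)$ be the class of the spliced sequences (7), with $\kappa_0=1$. Let $pr_w:\Omega^w\to K_w\{w\}$ be the projection to the lowest weight, which is a $\Lambda$-map because the higher part is a submodule. Put $\bar\kappa_w=pr_w\kappa_w$.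

**Proposition 8.** Let $n\ge1$, $N=2^n$.

1. For $0\le i\le N-1$, $f\mapsto f\kappa_i$ is an isomorphism $\mathrm{Ext}^m_\Lambda(\Omega^i,\mathbb 1)\to\bigoplus_{w\ge i}R_{n+1,w}^{m+i}$, for all $m\in\mathbb Z$ (with $\mathrm{Ext}^{<0}=0$).
2. For $0\le w\le N-2$, $f\mapsto\mathrm{infl}(f)\bar\kappa_w$ is an isomorphism $\mathrm{Ext}^{m-w}_{C_n}(K_w,\mathbb 1)\to R^m_{n+1,w}$.
3. $R_{n+1,w}=0$ for $w<0$ and for $w$ odd. Let $y_n:=\kappa_{N-1}\in R^{N-1}_{n+1,N}$, via $\Omega^{N-1}\cong\mathbb 1\{N\}$. Then $f\mapsto fy_n$ is an isomorphism $R^m_{n+1,w}\to R^{m+N-1}_{n+1,w+N}$ for all $w\ge0$ and all $m$.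

*Proof.*

**Step 1: one syzygy at a time.** We compare $\Omega^{i+1}$ with $\Omega^i$ by applying $\mathrm{Ext}(-,\mathbb 1)_w$ to (7), for $0\le i\le N-2$. By (F1) the middle term contributes only for $w=i$. By (F2), $\mathrm{Ext}(\Omega^{i+1},\mathbb 1)_w=0$ for $w\le i$ and $\mathrm{Ext}(\Omega^i,\mathbb 1)_w=0$ for $w<i$. So the connecting map
$$\mathrm{Ext}^m(\Omega^{i+1},\mathbb 1)\to\mathrm{Ext}^{m+1}(\Omega^i,\mathbb 1),$$
which is composition with the class of (7), is injective, and its image is the part of weights $\ge i+1$. For $m=-1$ this says $\mathrm{Hom}(\Omega^i,\mathbb 1)_w=0$ for $w>i$, and this holds since it embeds in $\mathrm{Hom}(\Lambda\otimes K_i\{i\},\mathbb 1)_w=0$. In weight $i$, both neighboring terms $\mathrm{Ext}(\Omega^{i+1},\mathbb 1)_i$ vanish, so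
$$\mathrm{Ext}^m(\Omega^i,\mathbb 1)_i\cong\mathrm{Ext}^m(\Lambda\otimes K_i\{i\},\mathbb 1)_i=\mathrm{Ext}^m_{C_n}(K_i,\mathbb 1).$$

**Step 2: (1).** Iterate. For $w\ge i$ the connecting maps $\mathrm{Ext}^m(\Omega^i,\mathbb 1)_w\to\mathrm{Ext}^{m+1}(\Omega^{i-1},\mathbb 1)_w\to\cdots\to\mathrm{Ext}^{m+i}(\Omega^0,\mathbb 1)_w=R_{n+1,w}^{m+i}$ are isomorphisms with composite $f\mapsto f\kappa_i$. For $w<i$ the source vanishes.

**Step 3: (2).** We make the weight $i$ isomorphism of Step 1 explicit. The composite $\Lambda\otimes K_i\{i\}\to\Omega^i\xrightarrow{pr_i}K_i\{i\}$ is $\varepsilon\otimes1$, whose weight $i$ component is the identity. So $\mathrm{infl}(f)pr_i$ is sent to $f$, and $f\mapsto\mathrm{infl}(f)pr_i$ is the inverse isomorphism $\mathrm{Ext}^m_{C_n}(K_i,\mathbb 1)\to\mathrm{Ext}^m(\Omega^i,\mathbb 1)_i$. Follow it, for $i=w$, by the weight $w$ part of (1).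

**Step 4: (3).** Negative weights vanish by (F2). Now use (1) with $i=N-1$ and $\Omega^{N-1}\cong\mathbb 1\{N\}$: multiplication by $y_n$ gives isomorphisms $R^m_{n+1,w-N}\to R_{n+1,w}^{m+N-1}$ for all $w\ge N-1$. For $w=N-1$ the source has weight $-1$ and is zero, so $R_{n+1,N-1}=0$. For $w\ge N$ this is the last claim. If $w\le N-2$ is odd (so $n\ge2$), then $K_w\in C_n^{odd}$ while $\mathbb 1\in C_n^{ev}$, so $R_{n+1,w}=0$ by (2). Since $N$ is even, periodicity gives all odd $w$. $\square$

## 8. Restriction from $\Lambda$ to $k[u]/(u^2)$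

Graded $D$-modules in $C_n$, with $u$ of weight $2$, satisfy the analogues of (F1) and (F2) with $D$ in place of $\Lambda$ and any $M'\in C_n$ in place of $\mathbb 1$; the proofs are the same.

**Lemma 9.** For $M\in C_n$ let $x_M\in\mathrm{Ext}^1_{grD}(M,M\{2\})$ be the class of $0\to M\{2\}\to D\otimes M\to M\to0$. Then $x$ commutes with all inflated Ext classes. Every element of $\mathrm{Ext}^m_{grD}(M,M'\{2j\})$ $(j\ge0)$ is uniquely of the form $\mathrm{infl}(f)x^j$ with $f\in\mathrm{Ext}^{m-j}_{C_n}(M,M')$. In particular $\mathrm{Ext}_D(\mathbb 1,\mathbb 1)=R_n[x]$ with $x$ a central polynomial variable of degree $1$ and weight $2$.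

*Proof.*

**Step 1: commutation.** We show $\mathrm{infl}(f)\,x_M=x_{M'}\,\mathrm{infl}(f)$ for $f\in\mathrm{Ext}^m_{C_n}(M,M')$. For $m=0$ this is functoriality of the sequence in $M$. A class of degree $m\ge1$ is a product of classes of degree $1$, so let $f$ be the class of $0\to M'\to E\to M\to0$. The two products are the classes of
$$0\to M'\{2\}\to E\{2\}\to D\otimes M\to M\to0,\qquad 0\to M'\{2\}\to D\otimes M'\to E\to M\to0 .$$
Consider also
$$0\to M'\{2\}\xrightarrow{z\mapsto(z,z)}E\{2\}\oplus(D\otimes M')\xrightarrow{(a,b)\mapsto a+b}D\otimes E\to M\to0 .$$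
It is exact. Indeed the kernel of $D\otimes E\to E\to M$ is $u\otimes E+D\otimes M'$, and $(u\otimes E)\cap(D\otimes M')=u\otimes M'$. Projecting the second term to $E\{2\}$ and $D\otimes E$ to $D\otimes M$ gives a morphism to the first sequence. Projecting the second term to $D\otimes M'$ and $D\otimes E$ to $E$ gives a morphism to the second. The squares commute: $a+b$ has the image of $a$ in $D\otimes M$, and the image of $b$ in $E$. Both morphisms are the identity on $M'\{2\}$ and on $M$, so the three classes are equal.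

**Step 2: computation of the groups.** Apply $\mathrm{Hom}(-,M'\{w\})$ to the sequence defining $x_M$. The groups $\mathrm{Ext}_{grD}(D\otimes M,M'\{w\})$ are $\mathrm{Ext}_{C_n}(M,M')$ for $w=0$ and $0$ otherwise, and $\mathrm{Ext}_{grD}(M\{2\},M'\{w\})=0$ for $w<2$. So for $w=0$ we get $\mathrm{Ext}_{grD}(M,M')\cong\mathrm{Ext}_{C_n}(M,M')$, with inverse given by inflation, since the weight $0$ component of $D\otimes M\to M$ is the identity on $M$. For $w>0$ composition with $x_M$ is an isomorphism $\mathrm{Ext}^{m-1}_{grD}(M\{2\},M'\{w\})\to\mathrm{Ext}^m_{grD}(M,M'\{w\})$ for all $m$. The groups vanish for $w<0$, hence for $w=1$ and, inductively, for all odd $w$. For $w=2j$ induction on $j$ gives the unique form $\mathrm{infl}(f)x^j$. Taking $M=M'=\mathbb 1$, summing over $w$, and using Step 1 for the product gives the last statement. $\square$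

**The map $\rho$.** Let $\mathrm{Res}^{ev}$ be the functor that restricts a graded $\Lambda$-module to $D$ and takes its even-weight part, which is a direct $D$-summand because $u$ has weight $2$. It is exact, commutes with $\{2\}$ and sends $\mathbb 1$ to $\mathbb 1$. Since $R_{n+1}$ lives in even weights (Proposition 8(3)), it induces, by Lemma 9, a homomorphism of bigraded rings
$$\rho:R_{n+1}\to R_n[x],\qquad\rho(R^m_{n+1,2j})\subset R_n^{m-j}x^j,\qquad\rho\circ\mathrm{infl}=\mathrm{id}_{R_n}.\tag{8}$$

**Theorem 10.** $R_2=k[x]$ with $x$ of degree $1$ and weight $2$, and $y_1=x$. For $n\ge2$, $\rho$ is injective, $\rho(y_n)=y_{n-1}x^{2^{n-1}}$, and for all $j\ge0$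
$$\rho(R_{n+1,2j})=\Big(\bigoplus_{w\ge j}R_{n,w}\Big)x^j .$$

*Proof.* For $n=1$, $\Lambda$ acts on $C_1=\mathrm{Vec}$ as $D$, so $R_2=k[x]$ by Lemma 9 with $R_1=k$. Here (6) is $0\to\mathbb 1\{2\}\to D\to\mathbb 1\to0$, so $y_1=x$. Let $n\ge2$, $N=2^n$, $N'=N/2$, with primes for level $n-1$ as in Lemma 7.

**Step 1: $\mathrm{Res}^{ev}(\kappa_{2j})=\mathrm{infl}(\kappa'_j)x^j$ for $0\le j\le N'-1$.** This step relates the Koszul resolutions at levels $n$ and $n-1$. The even part of $\Omega^{2j}$ is $K_{2j}=\Omega'^j$ in weight $2j$, so both sides lie in $\mathrm{Ext}^{2j}_{grD}(\mathbb 1,K_{2j}\{2j\})$. For $j=0$ the claim is clear. For $j\ge1$, $\kappa_{2j}=\lambda_j\kappa_{2j-2}$, where $\lambda_j$ is the class of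
$$0\to\Omega^{2j}\to\Lambda\otimes K_{2j-1}\{2j-1\}\to\Lambda\otimes K_{2j-2}\{2j-2\}\to\Omega^{2j-2}\to0 .$$
Take even weights over $D$. The module $\Lambda\otimes K_{2j-1}\{2j-1\}$ has $K_{2j-1}$, $V\otimes K_{2j-1}$, $u\otimes K_{2j-1}$ in weights $2j-1,2j,2j+1$, so only the middle one survives. From $\Lambda\otimes K_{2j-2}\{2j-2\}$ the part $D\otimes K_{2j-2}$ survives. We obtain
$$0\to K_{2j}\{2j\}\xrightarrow{\iota_{2j}}V\otimes K_{2j-1}\{2j\}\xrightarrow{\iota_{2j-1}^\sharp}D\otimes K_{2j-2}\{2j-2\}\to K_{2j-2}\{2j-2\}\to0,$$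
the second map landing in $u\otimes K_{2j-2}$. This is the splice of the inflation of (5) for $m=2j$ with the sequence defining $x_{K_{2j-2}}$. By Lemma 7, (5) for $m=2j$ is $0\to\Omega'^j\to\Lambda\otimes K'_{j-1}\to\Omega'^{j-1}\to0$. Let $\delta'_j\in\mathrm{Ext}^1_{C_n}(\Omega'^{j-1},\Omega'^j)$ be its class, so $\kappa'_j=\delta'_j\cdots\delta'_1$. We have shown $\mathrm{Res}^{ev}(\lambda_j)=\mathrm{infl}(\delta'_j)x$. By induction on $j$, and because $x$ commutes with inflated classes, $\mathrm{Res}^{ev}(\kappa_{2j})=\mathrm{infl}(\delta'_j)x\cdot\mathrm{infl}(\kappa'_{j-1})x^{j-1}=\mathrm{infl}(\kappa'_j)x^j$.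

**Step 2: weights $2j$ with $0\le j\le N'-1$.** This step proves the theorem in the first period. By Proposition 8(2), applicable because $2j\le N-2$, each $r\in R^m_{n+1,2j}$ is uniquely $\mathrm{infl}(f)\bar\kappa_{2j}$ with
$$f\in\mathrm{Ext}^{m-2j}_{C_n}(K_{2j},\mathbb 1)=\mathrm{Ext}^{m-2j}_{\Lambda\text{-mod}(C_{n-1})}(\Omega'^j,\mathbb 1).$$
Since $\mathrm{Res}^{ev}(pr_{2j})$ is the identity of $K_{2j}\{2j\}$, Step 1 gives $\rho(r)=(f\kappa'_j)x^j$. By Proposition 8(1) for $n-1$, $f\mapsto f\kappa'_j$ is an isomorphism onto $\bigoplus_{w\ge j}R_{n,w}^{m-j}$. So $\rho$ is injective on $R_{n+1,2j}$ with the stated image.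

**Step 3: $\rho(y_n)=y_{n-1}x^{N'}$.** This step prepares the passage to higher weights. We have $y_n=\kappa_{N-1}=\delta\kappa_{N-2}$ with $\delta$ the class of $0\to\Omega^{N-1}\to\Lambda\otimes K_{N-2}\{N-2\}\to\Omega^{N-2}\to0$. Its even part is $0\to K_{N-2}\{N\}\to D\otimes K_{N-2}\{N-2\}\to K_{N-2}\{N-2\}\to0$, with class $x_{K_{N-2}}$. By Step 1 with $j=N'-1$, $\mathrm{Res}^{ev}(y_n)=x\cdot\mathrm{infl}(\kappa'_{N'-1})x^{N'-1}$. The isomorphism $K_{N-2}=\Omega'^{N'-1}\cong\mathbb 1$ is the one used for both $y_n$ and $y_{n-1}$, and under it $\kappa'_{N'-1}$ becomes $y_{n-1}$.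

**Step 4: all weights.** Write $j=j_0+qN'$ with $0\le j_0<N'$. By Proposition 8(3), $R_{n+1,2j}=R_{n+1,2j_0}\,y_n^q$. By Steps 2 and 3 its image is
$$\Big(\bigoplus_{w\ge j_0}R_{n,w}\Big)y_{n-1}^q\,x^{j_0+qN'}=\Big(\bigoplus_{w\ge j}R_{n,w}\Big)x^j,$$
the last equality by Proposition 8(3) for $n-1$, as $y_{n-1}$ has weight $N'$. Injectivity on $R_{n+1,2j}$ holds because right multiplication by $y_{n-1}$ is injective on $R_n$. Different $j$ give different powers of $x$, so $\rho$ is injective. $\square$

## 9. From the exponents $b$ to the exponents $a$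

**Theorem 11.** Let $n\ge1$. The maps $\rho$ induce an injective graded algebra map
$$R_{n+1}\hookrightarrow R_n[t_n]\hookrightarrow\cdots\hookrightarrow k[t_1,\dots,t_n],\qquad\deg t_i=1,$$
whose image is spanned by $B_n=\{t^b:b\in\mathbb Z_{\ge0}^n,\ b_{i+1}\le2b_i\ (1\le i<n)\}$, with $R_{n+1,w}$ spanned by those $t^b$ with $2b_n=w$. Moreover $t^b\mapsto x^a$, $a_i=2b_i-b_{i+1}$ $(i<n)$, $a_n=2b_n$, defines an isomorphism of graded algebras $\mathrm{span}\,B_n\to\mathcal E_n(2)$. Hence $R_{n+1}\cong\mathcal E_n(2)$ as graded $k$-algebras, with $R_{n+1,w}$ corresponding to the monomials of $x_n$-exponent $w$.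

*Proof.*

**Step 1: the image is spanned by $B_n$.** This is Theorem 10 read as an induction. For $n=1$, $R_2=k[t_1]$ with $t_1^{b_1}$ of weight $2b_1$. If the claim holds for $R_n\subset k[t_1,\dots,t_{n-1}]$, then by Theorem 10 the image of $R_{n+1,2j}$ is spanned by the $t^bt_n^j$ with $t^b\in B_{n-1}$ of weight $2b_{n-1}\ge j$. This is the claim for $n$, with $b_n=j$. Degrees are preserved because $\rho(R^m_{n+1,2j})\subset R_n^{m-j}x^j$.

**Step 2: the map to $\mathcal E_n(2)$.** We check degrees and integrality. Put $b_{n+1}=0$, so $a_i=2b_i-b_{i+1}$ for $1\le i\le n$. The map $b\mapsto a$ is additive, and it takes values in $\mathbb Z^n_{\ge0}$ precisely when $b_{i+1}\le2b_i$ for $i<n$ and $b_n\ge0$. We compute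
$$\sum_i\frac{a_i}{2^i}=\sum_i\Big(\frac{b_i}{2^{i-1}}-\frac{b_{i+1}}{2^i}\Big)=b_1,\qquad \deg x^a=\sum_ia_i-\sum_i\frac{a_i}{2^i}=\Big(2\sum_ib_i-\sum_{i\ge2}b_i\Big)-b_1=\sum_ib_i .$$
By the formula for $\deg x^a$, we have $x^a\in\mathcal E_n(2)$ if and only if $\sum a_i/2^i\in\mathbb Z$. So $B_n$ maps, preserving degree, into the monomials of $\mathcal E_n(2)$. The map is injective, since $b_n,b_{n-1},\dots$ are recovered successively from $a_n,a_{n-1},\dots$.

**Step 3: surjectivity.** We invert the map. Given $a\in\mathbb Z^n_{\ge0}$ with $\sum a_i/2^i\in\mathbb Z$, put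
$$b_i=\sum_{l\ge i}a_l2^{i-1-l}\ge0\qquad(1\le i\le n+1),$$
so $b_{n+1}=0$. Then $2b_i-b_{i+1}=a_i\ge0$, so $b_{i+1}\le2b_i$. Also $b_1=\sum a_l/2^l\in\mathbb Z$, and $b_{i+1}=2b_i-a_i\in\mathbb Z$ inductively. So $t^b\in B_n$ maps to $x^a$. Finally $a_n=2b_n$ is the weight. $\square$

This proves Theorem 1: the conjecture is true for all $n\ge1$.

## 10. Dimensions, parameters and the Koszul objects inside $\mathcal E_n(2)$

Identify $R_{n+1}=\mathcal E_n(2)$ by Theorem 11, with $\mathcal E_0(2)=k$. The classes in the proof then become visible.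

**Dimensions.** By Theorem 11, $\dim\mathrm{Ext}^m_{\mathrm{Ver}_{2^{n+1}}}(\mathbb 1,\mathbb 1)=\#\{b\in\mathbb Z^n_{\ge0}:\sum b_i=m,\ b_{i+1}\le2b_i\ (1\le i<n)\}$. For $n=2$ and $m=1,2,3$ this gives $1,2,3$; the first two values were found in Example 6.

**Inflation.** Inflation $C_n\to C_{n+1}$ along $\varepsilon$ is exact and fully faithful, since a map between modules on which $\Lambda$ acts through $\varepsilon$ is automatically $\Lambda$-linear. On $\mathrm{Ext}^*(\mathbb 1,\mathbb 1)$ it is the inclusion $\mathcal E_{n-1}(2)\subset\mathcal E_n(2)$, and it is an isomorphism in degrees $<n$. Indeed for $n\ge2$, $\rho\circ\mathrm{infl}=\mathrm{id}$ says that $\mathrm{infl}$ is $t^b\mapsto t^b$. It adds $b_n=0$, which leaves $a_1,\dots,a_{n-1}$ unchanged and adds $a_n=0$. For $n=1$ it is $k\subset k[x_1^2]$. If $b_n\ge1$, then $2b_i\ge b_{i+1}\ge1$ successively, so all $b_i\ge1$ and $\sum b_i\ge n$.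

**Parameters.** The class $y_i\in R_{i+1}$ of degree $2^i-1$, inflated to $R_{n+1}$ $(i\le n)$, is $x_i^{2^i}$. By Theorem 10, $y_i=t_1t_2^2t_3^4\cdots t_i^{2^{i-1}}$, so $b_l=2^{l-1}$ for $l\le i$, and hence $a_l=0$ for $l<i$ and $a_i=2^i$.

**Syzygies.** For $0\le j\le2^n-1$, the map $f\mapsto f\kappa_j$ identifies $\mathrm{Ext}^*_{\mathrm{Ver}_{2^{n+1}}}(\Omega^j,\mathbb 1)$, with degrees raised by $j$, as a left module with the ideal of $\mathcal E_n(2)$ spanned by the monomials of $x_n$-exponent $\ge j$. This is Proposition 8(1).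

**Koszul objects.** For $0\le w\le2^n-2$, $\mathrm{Ext}^{*-w}_{\mathrm{Ver}_{2^n}}(K_w,\mathbb 1)$ is isomorphic as an $\mathcal E_{n-1}(2)$-module to the span $M_w$ of the monomials of $\mathcal E_n(2)$ of $x_n$-exponent exactly $w$. This is Proposition 8(2), and linearity holds since $\mathrm{infl}$ is multiplicative. It is $0$ for $w$ odd and torsion-free of rank one for $w$ even. The odd case follows from $a_n=2b_n$. For $n=1$ we have $w=0$ and the module is $k$. For $n\ge2$ and $w$ even, dividing by $x_n^w$ identifies $M_w$ with the span of the monomials in $x_1,\dots,x_{n-1}$ with $\sum a_i/2^i\equiv-w/2^n\pmod{\mathbb Z}$. This is nonzero, since it contains $x_{n-1}^a$ whenever $a\ge0$ and $a\equiv-w/2\pmod{2^{n-1}}$. Multiplication by $x_{n-1}^c$, for any $c\ge0$ with $c\equiv w/2\pmod{2^{n-1}}$, shifts $\sum a_i/2^i$ by $w/2^n$ modulo $\mathbb Z$. So it embeds this span $\mathcal E_{n-1}(2)$-linearly as a nonzero ideal of the domain $\mathcal E_{n-1}(2)$.
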